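# Uncountable maximal antichains of Silver forcing have size continuum

## 1. Captured and uncaptured conditions

Throughout we work in ZFC. Let $L=(L_n)_{n<\omega}$ be a sequence of finite sets with $|L_n|\ge 2$. You may take $L_n=\{0,1\}$ for all $n$ everywhere; nothing gets easier or harder.

**Definition (conditions).** $S=S_L$ is the set of all functions $f$ with $\operatorname{dom} f\subseteq\omega$, $\omega\setminus\operatorname{dom} f$ infinite, and $f(n)\in L_n$ for $n\in\operatorname{dom} f$. It is ordered by extension: $q\le g$ means $q\supseteq g$.

For $L_n=\{0,1\}$ this is Silver forcing $S_i$. A Silver function $f$ can be identified with the Silver tree $p_f=\{\nu\in 2^{<\omega}:\forall n\in\operatorname{dom}(f)\cap|\nu|\ \ \nu(n)=f(n)\}$, which branches exactly at the levels outside $\operatorname{dom} f$.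

Functions are sets of pairs, so $f\cup g$, $f\cap g$, $f\setminus g$ make sense. We write $n=\{0,\dots,n-1\}$ and $[n,\infty)=\{i\in\omega:i\ge n\}$. For finite $F\subseteq\omega$ put $L^F=\prod_{i\in F}L_i$, a finite set; $L^\emptyset=\{\emptyset\}$. Every finite function $r$ below is understood to satisfy $r(i)\in L_i$. Finite functions are conditions. If $f\in S$ and $r$ is a finite function whose domain is disjoint from $\operatorname{dom} f$, then $f\cup r\in S$. Every subset of a condition is a condition.

**Definition (compatibility, antichains).** $f\parallel g$ means that $f$ and $g$ have a common extension in $S$; equivalently, $f\cup g$ is a function with co-infinite domain. Otherwise $f\perp g$. An antichain is a set of pairwise incompatible conditions; it is maximal if it is not properly contained in another antichain, that is, if every condition is compatible with a member of it.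

So there are two ways to be incompatible. The functions can disagree somewhere, or they can agree but leave only finitely many places free. For example, if $f$ is $0$ on the even numbers and $g$ is $0$ on the odd numbers, then $f\cup g$ is a function, but a total one, so $f\perp g$.

One trivial principle is used over and over: if $A$ is an antichain, then
$$g,g'\in A,\quad q\in S,\quad q\supseteq g\cup g'\quad\Longrightarrow\quad g=g'.\tag{1}$$

Here is the notion on which the proof turns.

**Definition (capture).** Let $A\subseteq S$ and $h\in S$. We say that $g\in A$ *captures* $h$ if $g\subseteq h\cup r$ for some finite $r$ with $\operatorname{dom} r\cap\operatorname{dom} h=\emptyset$. The condition $h$ is *uncaptured* (by $A$) if no $g\in A$ captures it.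

If $g$ captures $h$, then $g\parallel h$, because $h\cup r\in S$. The converse fails: the function that is $0$ on the multiples of $4$ is compatible with the function that is $0$ on $\{4i+1:i<\omega\}$, but it is not contained in any finite enlargement of it. Two examples with antichains:

* Let $A=\{0^i1:i<\omega\}\subseteq S_i$, where $0^i1$ is the sequence of $i$ zeros followed by a one. If $h$ is $0$ on the even numbers and undefined elsewhere, then $01$ captures $h$: take $r=\{(1,1)\}$.
* If all members of $A$ have infinite domain, then the empty condition is uncaptured, since capturing $\emptyset$ means being finite.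

What is an uncaptured condition for? In $S_i$ there are countably infinite maximal antichains, and one defines $\mathfrak a(S_i)$ to be the minimal size of an *uncountable* maximal antichain. With $\mathfrak c=2^{\aleph_0}$ we have $\aleph_1\le\mathfrak a(S_i)\le\mathfrak c$, so $\mathfrak a(S_i)=\mathfrak c$ under CH. The question is whether $\mathfrak a(S_i)=\mathfrak c$ outright, or whether $\mathfrak a(S_i)<\mathfrak c$ is consistent. (Source of the problem: http://publications.mfo.de:80/bitstream/handle/mfo/3392/OWR_2014_02.pdf?sequence=1&isAllowed=y. It lists as known that a maximal antichain of functions with infinite domain has size $\mathfrak c$; that a maximal antichain with uncountably many members contained in a single $x\in 2^\omega$ has size $\mathfrak c$; and that $\mathfrak d\le\mathfrak a(S_i)$, where $\mathfrak d$ is the dominating number. The first is proved below; the other two are not used.) The answer is: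

**Theorem A.** Every maximal antichain of $S_L$ is countable or has size $\mathfrak c$. In particular $\mathfrak a(S_i)=\mathfrak c$.

We shall show in Section 3 that *one uncaptured condition already forces $|A|=\mathfrak c$*. The rest of the talk is devoted to producing an uncaptured condition for an uncountable maximal antichain $A$ under the extra assumption $|A|<\mathfrak c$. That is a contradiction, and it proves the theorem.

## 2. Maximal antichains of sizes $n$, $\aleph_0$ and $\mathfrak c$

Let us see by hand which sizes occur in $S_i$. A finite function is compatible with every condition it agrees with, since the union still has co-infinite domain.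

*Size $n\ge1$.* Take the sequences $0^i1$ for $i<n-1$, together with $0^{n-1}$. For $n=1$ this is $\{\emptyset\}$. They pairwise disagree, and every $x\in 2^\omega$ extends one of them. Any $h\in S_i$ is contained in some $x\in2^\omega$, so $h$ agrees with one of them, hence is compatible with it.

*Size $\aleph_0$.* Take $\{0^i1:i<\omega\}$. A condition $h$ has a free place, so it is contained in some $x\in2^\omega$ other than the constant $0$ sequence. This $x$ extends some $0^i1$, and $h\parallel 0^i1$.

*Size $\mathfrak c$.* Recall that there is an almost disjoint family $\mathcal D$ of size $\mathfrak c$: infinite subsets of a countable set, any two of which have finite intersection. (Take the branches $\{x\restriction n:n<\omega\}$, $x\in2^\omega$, in $2^{<\omega}$.) Let $\mathcal D$ live on $\omega$, fix $x\in2^\omega$, and consider the functions $x\restriction(\omega\setminus a)$, $a\in\mathcal D$. They never disagree, but the union of two of them has cofinite domain, so they are pairwise incompatible. By Zorn's lemma this antichain extends to a maximal one, which has size $\mathfrak c$ because $|S_i|=\mathfrak c$. In particular $\mathfrak a(S_i)$ is defined.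

There are only countably many finite functions. So an uncountable antichain contains members with infinite domain, and possibly finite ones as well. The extreme case is that of no finite members at all. Such maximal antichains exist: take a maximal family of pairwise incompatible conditions with infinite domain. Every condition has an extension with infinite co-infinite domain, which is compatible with some member, so the family is maximal in $S$. This extreme case is the first thing we settle.

## 3. Maximal antichains of functions with infinite domain

**Proposition 1.** If $A$ is a maximal antichain of $S_L$ all of whose members have infinite domain, then $|A|=\mathfrak c$.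

The plan: collect countably many members $g_s$ of $A$ that, outside a thin set $I$ of places, fit into one function $N$. Let $y$ be the values these $g_s$ have on a certain $b\subseteq I$. Then deviate from $y$ on almost disjoint subsets of $b$. Each deviation must be met by a member of $A$ that itself deviates from $y$, and the place of its deviation identifies it.

**Step 1: a tree of members of $A$.** The purpose is to get members $g_s$ of $A$ indexed by all possible values on a growing finite set of places. We construct $m_k\in S$, distinct $p_k\in\omega$ with $F_k=\{p_j:j<k\}$, and $g_s\in A$ for $s\in L^{F_k}$, such that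
$$F_k\cap\operatorname{dom} m_k=\emptyset\quad\text{and}\quad g_s\subseteq m_k\cup s\ \text{ for } s\in L^{F_k},\tag{2}$$
$$m_k\restriction(\omega\setminus\{p_k\})\subseteq m_{k+1}.\tag{3}$$

Let $m_0=g_\emptyset$ be any member of $A$. At stage $k$, first choose $p_k$.

* If $k$ is even, choose $p_k\notin\operatorname{dom} m_k\cup F_k$.
* If $k$ is odd, choose $p_k\in\operatorname{dom}(g_{s_k})\setminus F_k$. This is possible because $\operatorname{dom} g_{s_k}$ is infinite. Here $s_k\in\bigcup_{j\le k}L^{F_j}$ is given by a bookkeeping under which each element of $\bigcup_jL^{F_j}$ is $s_k$ for infinitely many odd $k$.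

Now put $m=m_k\restriction(\omega\setminus\{p_k\})$. Its domain misses $F_{k+1}$. Run through the finitely many $u\in L^{F_{k+1}}$. For each $u$, the function $m\cup u$ is a condition, so some $g_u\in A$ is compatible with it; let $q\in S$ be a common extension, and replace $m$ by $q\restriction(\omega\setminus F_{k+1})$. Since $q$ equals $u$ on $F_{k+1}$, we have $g_u\subseteq q=m\cup u$ for the new $m$, and this survives later enlargements of $m$. Let $m_{k+1}$ be the final $m$. Then (2) holds for $k+1$, and (3) holds for $k$.

**Step 2: a common function outside finitely many places.** The purpose is to express all $g_s$ through one function $N$ and one function $y$. Let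
$$I=\{p_k:k<\omega\},\qquad b=\{p_l:l\text{ odd}\},\qquad N=\bigcup_k m_k\restriction(\omega\setminus I).$$
By (3) the functions $m_k\restriction(\omega\setminus I)$ increase, so $N$ is a function. Also by (3), if $k\le l$ and $m_k(p_l)$ is defined, then $m_l(p_l)$ is defined and equal to it, since $p_l\neq p_j$ for $k\le j<l$. Put $y(p_l)=m_l(p_l)$ if this is defined, and let $y(p_l)$ be any element of $L_{p_l}$ otherwise.

For even $l$ we chose $p_l\notin\operatorname{dom} m_l$, hence $p_l\notin\operatorname{dom} m_k$ for all $k\le l$. Let $a_k=\operatorname{dom} m_k\cap I$. By (2), $a_k$ misses $F_k$, so its elements are of the form $p_l$ with $l\ge k$, and then $l$ is odd. Thus $a_k\subseteq b\setminus F_k$, and $m_k=y$ on $a_k$. So (2) gives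
$$g_s\subseteq N\cup s\cup y\restriction a_k\qquad(s\in L^{F_k}).\tag{4}$$

For $s\in L^{F_k}$ let $c_s=(\operatorname{dom}(g_s)\cap b)\setminus F_k$. This set is infinite: it contains $p_l$ for every odd $l\ge k$ with $s_l=s$. On $c_s$ neither $N$ nor $s$ is defined, so by (4) $g_s=y$ on $c_s$.

**Step 3: continuum many deviations from $y$.** The purpose is to define conditions $h_D$ that avoid every $g_s$. Enumerate $\bigcup_kL^{F_k}=\{\sigma_i:i<\omega\}$. Since the $c_s$ are infinite, we can choose pairwise disjoint finite sets $e_j\subseteq b$ with $e_j\cap c_{\sigma_i}\ne\emptyset$ for all $i\le j$. Let $\mathcal D$ be an almost disjoint family of infinite subsets of $\omega$ with $|\mathcal D|=\mathfrak c$, and put $B_D=\bigcup_{j\in D}e_j$ for $D\in\mathcal D$. For $D\ne D'$ the set $B_D\cap B_{D'}=\bigcup_{j\in D\cap D'}e_j$ is finite. Fix $y^*(p)\in L_p\setminus\{y(p)\}$ for $p\in b$. Let $h_D=N\cup R_D$, where $R_D$ has domain $b$, equals $y^*$ on $B_D$ and equals $y$ on $b\setminus B_D$. The domain of $h_D$ misses all $p_l$ with $l$ even, so $h_D\in S$. By maximality choose $g_D\in A$ with $g_D\parallel h_D$.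

Then $g_D\ne g_s$ for every $s$. Indeed, let $s=\sigma_i$, take $j\in D$ with $j\ge i$, and pick $p\in e_j\cap c_s$. Then $h_D(p)=y^*(p)\ne y(p)=g_s(p)$, so $g_s\perp h_D$.

**Step 4: $g_D$ deviates from $y$ infinitely often.** The purpose is to find a trace of $D$ in $g_D$. We claim that for each $k$ there is $p\in(\operatorname{dom}(g_D)\cap b)\setminus F_k$ with $g_D(p)\ne y(p)$. Suppose not. Let $q=g_D\cup h_D\in S$, and let $s\in L^{F_k}$ agree with $q$ on $F_k\cap\operatorname{dom} q$. Put
$$q'=g_D\cup N\cup s\cup y\restriction a_k .$$
This is a function: $g_D\cup N\subseteq q$; the functions $N$, $s$, $y\restriction a_k$ have pairwise disjoint domains; $s$ agrees with $g_D$ by choice; and $y\restriction a_k$ agrees with $g_D$ by our assumption, since $a_k\subseteq b\setminus F_k$. Since $b\subseteq\operatorname{dom} h_D\subseteq\operatorname{dom} q$, we have $\operatorname{dom} q'\subseteq\operatorname{dom} q\cup F_k$, so $q'\in S$. By (4), $q'\supseteq g_D\cup g_s$, and (1) gives $g_D=g_s$, contradicting Step 3.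

**Step 5: counting.** The purpose is to see that $D\mapsto g_D$ is injective. By Step 4 the set $X_D=\{p\in\operatorname{dom}(g_D)\cap b:g_D(p)\ne y(p)\}$ is infinite. As $g_D$ agrees with $R_D$, we have $X_D\subseteq B_D$. The set $X_D$ depends only on $g_D$. So $g_D=g_{D'}$ with $D\ne D'$ would give an infinite subset of the finite set $B_D\cap B_{D'}$. Hence $|A|\ge\mathfrak c$, and $|A|\le|S|=\mathfrak c$. $\square$

**Passing below a condition.** Let $A$ be an antichain and $h\in S$, and suppose every $k\le h$ is compatible with a member of $A$. Then $\{g\cup h:g\in A,\ g\parallel h\}$ is a maximal antichain below $h$, and $g\mapsto g\cup h$ is injective on $\{g\in A:g\parallel h\}$. Indeed, for distinct $g,g'$ a common extension of $g\cup h$ and $g'\cup h$ would contradict (1). And if $k\le h$, $g\in A$, $k\parallel g$, then $k\cup g\in S$ extends $h\cup g$, so $k\parallel g\cup h$. Moreover, $q\mapsto q\setminus h$ is an isomorphism from the part of $S_L$ below $h$ onto $S_{L'}$, where $L'$ is $L$ restricted to the infinite set $\omega\setminus\operatorname{dom} h$ and re-indexed by $\omega$.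

**Corollary 2.** If $A$ is a maximal antichain of $S_L$ and some $h\in S_L$ is uncaptured, then $|A|=\mathfrak c$.

*Proof.* Let $g\in A$, $g\parallel h$. If $\operatorname{dom} g\setminus\operatorname{dom} h$ were finite, then $r=g\setminus h$ would be a finite function with domain disjoint from $\operatorname{dom} h$ and $g\subseteq h\cup r$, so $g$ would capture $h$. Hence each $g\setminus h$ has infinite domain. These functions form a maximal antichain of $S_{L'}$. By Proposition 1 there are $\mathfrak c$ many of them, so $|A|=\mathfrak c$. $\square$

## 4. Erasing points, and a maximal antichain that captures everything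

Let $A$ be an uncountable maximal antichain. A sensible first attempt is to build an uncaptured condition by erasing points. Suppose we have a finite set $F$ of erased places, a condition $k$ whose domain misses $F$, and members $g_s\in A$ with $g_s\subseteq k\cup s$ for all $s\in L^F$. To stop $g_{s_0}$ from capturing the final condition, choose a new place $p\in\operatorname{dom} g_{s_0}\cap\operatorname{dom} k$, erase it from $k$, and find new capturers $g'_u$ for the values $u\in L^{F\cup\{p\}}$. A capturer $g'_u$ of the erased condition with $u(p)\neq g_{s_0}(p)$ that is contained in a condition with value $u(p)$ at $p$ and has $p$ in its domain, or that does not have $p$ in its domain, is different from $g_{s_0}$. Repeat this for all $s_0$, with bookkeeping.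

The trouble is that the new capturers $g'_u$ may be finite. A finite capturer has, from some stage on, no further point to erase, and it captures the final condition. This obstruction is real:

**Example.** *There is a maximal antichain $A$ of $S_i$, of size $\mathfrak c$, that captures every condition.* Identify $\omega$ with the tree $2^{<\omega}$ by some bijection, so that each node is a place, and let
$$C=\{x\in2^\omega:x^{-1}(1)\text{ is a chain in the tree}\},$$
a closed set. Let $A$ consist of the minimal finite sequences $\sigma$ (functions defined on an initial segment of $\omega$) with $[\sigma]\cap C=\emptyset$, where $[\sigma]=\{x\in2^\omega:\sigma\subseteq x\}$, and of all functions $h_z$, $z\in2^\omega$, where $h_z$ is $0$ off the branch $b_z=\{z\restriction n:n<\omega\}$ and undefined on $b_z$.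

*$A$ is an antichain.* Two minimal sequences $\sigma$ are not comparable, so they disagree. All total extensions of $h_z$ lie in $C$, so $h_z$ disagrees with every $\sigma$. For $z\ne z'$ the set $b_z\cap b_{z'}$ is finite, so $\operatorname{dom} h_z\cup\operatorname{dom} h_{z'}$ is cofinite and $h_z\perp h_{z'}$.

*Every $h\in S_i$ is captured.* If some total $x\supseteq h$ is not in $C$, then, $C$ being closed, some minimal $\sigma\subseteq x$ is in $A$, and it captures $h$ with $r=\sigma\setminus h$. Otherwise, looking at the total extension that is $1$ outside $\operatorname{dom} h$, we see that $h^{-1}(1)\cup(\omega\setminus\operatorname{dom} h)$ is a chain. It is infinite, hence contained in a branch $b_z$. Off $b_z$, $h$ is defined and $0$, so $h_z\subseteq h$. As capture implies compatibility, $A$ is also maximal.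

In this example we can watch the erasing attempt stop. Start with $h_z$, captured by itself. Erase a place $p\notin b_z$ and consider $k=h_z\restriction(\omega\setminus\{p\})$ with the value $1$ at $p$. No $h_{z'}$ captures $k\cup\{(p,1)\}$. First, $h_z$ itself has the value $0$ at $p$. Second, for $z'\neq z$ the function $h_{z'}$ is defined at infinitely many places of $b_z$, while $k\cup\{(p,1)\}\cup r$ with $r$ finite is defined at only finitely many. So only finite $\sigma$ capture it.

The example shows that uncountability and maximality do not suffice to produce an uncaptured condition: any construction of one must use $|A|<\mathfrak c$. This is how it will enter. Suppose two conditions $h$ and $h_1$ are both captured by the same members $g_s$ of $A$. Then the intersection $h\cap h_1$, after finite modifications, still forces us to meet only those $g_s$; in particular it is incompatible with all "small" members of $A$. If $p$ is a place where $h\cap h_1$ is undefined, then $h$ with $p$ erased still contains $h\cap h_1$, so it, too, is incompatible with all small members. So two conditions with shared capturers give permission to erase. If $|A|<\mathfrak c$, then among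 $\mathfrak c$ many conditions there must be two with the same capturers. Baire category turns this pigeonhole fact into a statement about almost all pairs in some open box.

**Standing assumption for Sections 5–10.** $A$ is an uncountable maximal antichain of $S$, and $|A|<\mathfrak c$. We aim at a contradiction. By Corollary 2, *every $h\in S$ is captured by $A$*.

## 5. The perfect space $Z$ and the small members of $A$

We recall the category facts that will be used. A Polish space is a separable completely metrizable space; a $G_\delta$ subset of a Polish space is Polish. A set is meager if it is covered by countably many closed sets with empty interior. A set is comeager in an open set $U$ if its complement in $U$ is meager. Nonempty open subsets of Polish spaces are nonmeager (Baire). A set $B$ has the Baire property if $B\mathbin{\triangle}G$ is meager for some open $G$; Borel sets have it. In particular, a nonmeager set with the Baire property that is contained in an open set $V$ is comeager in some nonempty open subset of $V$, namely $G\cap V$. (If $G\cap V$ were empty, $B$ would be contained in $B\mathbin{\triangle}G$, hence meager.) The Kuratowski–Ulam theorem, in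 the direction we need: if $E$ is comeager in $U\times V$, then for comeagerly many $x\in U$ the section $\{y\in V:(x,y)\in E\}$ is comeager in $V$.

The last fact is a case of Mycielski's theorem (Kechris, *Classical Descriptive Set Theory*, 19.1). Here is the form we use, with proof.

**Mycielski's theorem (for points and pairs).** Let $X$ be a nonempty Polish space without isolated points, let $Q\subseteq X$ be meager and let $R_i\subseteq X^2$ $(i<\omega)$ be meager. Then there is $P\subseteq X\setminus Q$ with $|P|=\mathfrak c$ such that $(x,x')\notin R_i$ for all distinct $x,x'\in P$ and all $i$.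

*Proof.* Cover $Q$ by an increasing sequence of closed sets $Q_j$ with empty interior, and $\bigcup_iR_i$ by an increasing sequence of closed sets $N_j\subseteq X^2$ with empty interior; finite unions of such sets are again such. Fix a complete metric. Build nonempty open sets $U_v$, $v\in2^{<\omega}$, with $U_\emptyset=X$, as follows. Given the sets of level $j$, each $U_v$ contains two distinct points, so we can choose disjoint nonempty open $U_{v0},U_{v1}$ of diameter less than $2^{-j}$ whose closures are contained in $U_v$. Then shrink the finitely many sets of level $j+1$, finitely often, so that $U_v\cap Q_j=\emptyset$ for $v\in2^{j+1}$, and $(U_v\times U_{v'})\cap N_j=\emptyset$ for distinct $v,v'\in2^{j+1}$. This is possible because $Q_j$ and $N_j$ are closed with empty interior. For $x\in2^\omega$ the sets $U_{x\restriction j}$ have exactly one common point $\pi(x)$. For $x\ne x'$ the sets $U_{x\restriction j}$ and $U_{x'\restriction j}$ are disjoint for large $j$, so $\pi$ is injective; and for all large $j$ the pair $(\pi(x),\pi(x'))$ is in $U_{x\restriction(j+1)}\times U_{x'\restriction(j+1)}$, hence not in $N_j$. Since the $N_j$ increase, it is in no $N_j$. Likewise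 $\pi(x)\notin Q_j$ for all $j$. Let $P=\pi[2^\omega]$. $\square$

**The space $Z$.** The purpose is to find a space of conditions in which $A$ is everywhere uncountable. View $S$ as a subset of the compact metrizable space $\prod_n(L_n\cup\{*\})$, where $*$ means "undefined" and each factor is discrete. Having co-infinite domain means that for all $n$ there is $m\ge n$ with value $*$ at $m$. So $S$ is a $G_\delta$, hence Polish. Discard from $A$ all points lying in some basic open set that contains only countably many members of $A$. Only countably many points are discarded. Let $A'$ be the rest; it is nonempty. If an open set $U$ meets $A'$, then $U\cap A$ is uncountable, hence so is $U\cap A'$. Let $Z$ be the closure of $A'$ in $S$. Then $Z$ is a nonempty Polish space without isolated points, and *every nonempty open subset of $Z$ contains uncountably many members of $A'$.* Fix a countable base of nonempty open sets of $Z$. From now on "open", "basic open", "meager" refer to $Z$ or $Z^2$.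

**Definition (the small members).** $A_0$ is the set of $g\in A$ for which there are a nonempty open $O\subseteq Z$ and $n$ such that $g\restriction[n,\infty)\subseteq h$ for all $h\in O$.

All finite members of $A$ are in $A_0$: take $O=Z$ and $n$ beyond the domain. It may help to look at the example of Section 4. There $|A|=\mathfrak c$, but $Z$ and $A_0$ are defined in the same way. Every neighborhood of $h_z$ contains all $h_{z'}$ with $z'$ close enough to $z$, so $h_z\in A'$. A finite $\sigma$ has a neighborhood requiring $*$ at two incomparable nodes outside its domain; no $h_z$ is in it, so only countably many members of $A$ are in it, and $\sigma\notin A'$. Hence $A'=\{h_z:z\in2^\omega\}$. This is a continuous image of $2^\omega$, hence compact, so $Z=A'$. Finally, $A_0$ consists exactly of the finite $\sigma$. Indeed, if $O\neq\emptyset$ is open in $Z$, it contains some $h_{z'}$ with $z'\ne z$; for every $n$ the function $h_z$ is defined at some place $\ge n$ of $b_{z'}$, where $h_{z'}$ is not.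

**$A_0$ is countable.** It suffices to consider basic open $O$. There are countably many triples $(O,n,t)$ with $t$ a finite function, and for each there is at most one $g\in A_0$ witnessed by $O$, $n$ and having $g\restriction n=t$. Indeed, if $g,g'$ are two such and $h\in O$, then $t\cup h\restriction[n,\infty)\in S$ extends both, so $g=g'$ by (1).

**The other members are generically not contained.** Directly from the definition,
$$g\in A\setminus A_0\ \Longrightarrow\ \{h\in Z:g\restriction[n,\infty)\subseteq h\text{ for some }n\}\ \text{is meager}.\tag{5}$$
For each fixed $n$ the set is closed, and it has empty interior because otherwise $g\in A_0$.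

## 6. Finite modifications of a condition

We first note that finitely many conditions can be captured simultaneously.

**Lemma 3.** If $k\in S$, $F$ is finite and $F\cap\operatorname{dom} k=\emptyset$, there are a finite $r$ with $\operatorname{dom} r\cap(\operatorname{dom} k\cup F)=\emptyset$ and $g_s\in A$ $(s\in L^F)$ with $g_s\subseteq k\cup r\cup s$.

*Proof.* Start with $r=\emptyset$ and treat the finitely many $s\in L^F$ one after another. For given $s$, the condition $k\cup r\cup s$ is captured: there are $g_s\in A$ and a finite $r'$, with domain disjoint from $\operatorname{dom}k\cup\operatorname{dom}r\cup F$, such that $g_s\subseteq k\cup r\cup s\cup r'$. Replace $r$ by $r\cup r'$. Earlier inclusions are preserved. $\square$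

**Definition (modifiers).** A modifier is $\tau=(n,F,t)$ with $F\subseteq n$ and $t\in L^{n\setminus F}$. There are countably many. For $h\in S$ let $\tau\cdot h=t\cup h\restriction[n,\infty)\in S$; its domain misses $F$. A modifier $\tau'=(n',F,t')$ with the same $F$ *extends $\tau$ along $h$* if $n'\ge n$ and $t'\supseteq t\cup h\restriction([n,n')\cap\operatorname{dom} h)$.

For example, let $h$ be $0$ on the even numbers and undefined elsewhere, and $\tau=(3,\{1\},t)$ with $t=\{(0,1),(2,0)\}$. Then $\tau\cdot h$ has domain $\{0,2,4,6,\dots\}$, value $1$ at $0$ and value $0$ elsewhere on its domain. A modifier $(5,\{1\},t')$ extends $\tau$ along $h$ if $t'$ has domain $\{0,2,3,4\}$ with $t'(0)=1$, $t'(2)=0$ and $t'(4)=h(4)=0$; the value $t'(3)$ is free.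

If $\tau'$ extends $\tau$ along $h$, then $\tau'\cdot h\supseteq\tau\cdot h$ with finite difference. For fixed $\tau,\tau'$, the statement "$\tau'$ extends $\tau$ along $h$" depends only on $h\restriction[n,n')$, so it is a clopen condition on $h$. Moreover:
$$\begin{gathered}\text{for all }\tau=(n,F,t)\text{ and }h\in S\text{ there are }\tau'\text{ extending }\tau\text{ along }h\\ \text{and }g_s\in A\text{ with }g_s\subseteq\tau'\cdot h\cup s\quad(s\in L^F).\end{gathered}\tag{6}$$
To see this, apply Lemma 3 to $k=\tau\cdot h$ and $F$, take $n'\ge n$ with $\operatorname{dom} r\subseteq n'$, and let $t'\in L^{n'\setminus F}$ extend $(k\cup r)\restriction n'$. As $k=h$ on $[n',\infty)$, we get $\tau'\cdot h\supseteq k\cup r$.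

**Definition ($B_\tau$ and $W_\tau$).** Let $\tau=(n,F,t)$.

* $B_\tau$ is the set of $h\in Z$ such that for all $s\in L^F$ there is $g_s\in A\setminus A_0$ with $g_s\subseteq\tau\cdot h\cup s$. By (1) the $g_s$ are unique.
* $W_\tau$ is the set of $h\in Z$ for which there are no $f\in A_0$, $s\in L^F$ and finite $r$ with $\operatorname{dom} r\cap\operatorname{dom}(\tau\cdot h\cup s)=\emptyset$ and $f\subseteq\tau\cdot h\cup s\cup r$.

So $h\in B_\tau$ says that all instances $\tau\cdot h\cup s$ already contain non-small members of $A$; and $h\in W_\tau$ says that no instance $\tau\cdot h\cup s$ is captured by a small member. $B_\tau$ is what we want to preserve in a fusion; $W_\tau$ is its well-behaved (Borel) substitute. We need four facts.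

$$W_\tau\text{ is a }G_\delta\text{ in }Z.\tag{7}$$
For fixed $f,s,r$ (countably many, as $A_0$ is countable) the forbidden condition on $h$ is closed: "$\operatorname{dom} r$ misses the domain" is clopen, and "$f\subseteq\tau\cdot h\cup s\cup r$" is an intersection of clopen conditions, one for each element of $\operatorname{dom} f$.

$$B_\tau\subseteq W_\tau.\tag{8}$$
If $h\in B_\tau$ is witnessed by $(g_s)$ and $f\in A_0$, $f\subseteq\tau\cdot h\cup s\cup r$ as in the definition of $W_\tau$, then $\tau\cdot h\cup s\cup r\in S$ extends $f$ and $g_s$, so $f=g_s\notin A_0$, a contradiction.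

$$\text{If }h\in W_\tau\text{ and }\tau',(g_s)\text{ are as in (6), then all }g_s\notin A_0,\text{ so if } h\in Z \text{ then } h\in B_{\tau'}.\tag{9}$$
The function $r=\tau'\cdot h\setminus\tau\cdot h$ is finite, its domain misses $\operatorname{dom}(\tau\cdot h)$ and $F$, and $g_s\subseteq\tau\cdot h\cup s\cup r$. As $h\in W_\tau$, $g_s\notin A_0$.

$$\text{For }\tau_\emptyset=(0,\emptyset,\emptyset),\ W_{\tau_\emptyset}\text{ is comeager in }Z.\tag{10}$$
Here $\tau_\emptyset\cdot h=h$. For fixed $f\in A_0$ and $r$, consider the closed set $\{h\in Z:\operatorname{dom} r\cap\operatorname{dom} h=\emptyset,\ f\subseteq h\cup r\}$. If $g\in A$ is in it, then $g\cup r\in S$ extends $g$ and $f$, so $g=f$. Thus it contains at most one member of $A$, whereas nonempty open subsets of $Z$ contain uncountably many. So it has empty interior. The complement of $W_{\tau_\emptyset}$ is a countable union of such sets.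

## 7. Meets of two modified conditions

**Definition (meets).** For modifiers $\tau^0,\tau^1$ with the same $F$ and $h_0,h_1\in Z$ let
$$m_{\tau^0\tau^1}(h_0,h_1)=(\tau^0\cdot h_0)\cap(\tau^1\cdot h_1)\in S,$$
the intersection as sets of pairs. Let
$$E^*(\tau^0,\tau^1)=\{(h_0,h_1)\in Z^2:m_{\tau^0\tau^1}(h_0,h_1)\perp f\text{ for every }f\in A_0\}.$$

For example, the meet of "$0$ on the even numbers" and "$0$ on the multiples of $4$, $1$ on $\{4i+2:i<\omega\}$" is "$0$ on the multiples of $4$". The point of $E^*$ is this: if $(h_0,h_1)\in E^*(\tau^0,\tau^1)$, then every condition *containing the meet* is incompatible with all small members of $A$, even if it is much weaker than $\tau^0\cdot h_0$.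

The set $E^*(\tau^0,\tau^1)$ is Borel. The map $(h_0,h_1)\mapsto m_{\tau^0\tau^1}(h_0,h_1)$ is continuous, $A_0$ is countable, and for fixed $f$ the set $\{m\in S:m\perp f\}$ is Borel, because $m\perp f$ holds if and only if $m(i)\ne f(i)$ for some common $i$ of the domains, or $[n,\infty)\subseteq\operatorname{dom} m\cup\operatorname{dom} f$ for some $n$.

**Lemma 4.** Let $\tau=(n,F,t)$ and let $O\ne\emptyset$ be open with $W_\tau$ comeager in $O$. Then there are $\tau^0,\tau^1$ and basic open $U_0,U_1\subseteq O$ such that $\tau^i$ extends $\tau$ along every $h\in U_i$ $(i=0,1)$, and $E^*(\tau^0,\tau^1)$ is comeager in $U_0\times U_1$.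

*Proof.* For modifiers $\tau^0,\tau^1$ with this same $F$ let $E(\tau^0,\tau^1)$ be the set of $(h_0,h_1)\in O^2$ such that $\tau^i$ extends $\tau$ along $h_i$ for $i=0,1$, and there are $g_s\in A\setminus A_0$ with
$$g_s\subseteq(\tau^0\cdot h_0\cup s)\cap(\tau^1\cdot h_1\cup s)\quad\text{for all }s\in L^F.$$
These are the pairs with shared capturers. The set $A$ is arbitrary, so $E(\tau^0,\tau^1)$ need not be Borel; this is why $E^*$ is needed.

**Step 1: some $E(\tau^0,\tau^1)$ is nonmeager.** The purpose is to turn $|A|<\mathfrak c$ into a category statement. Suppose all the countably many sets $E(\tau^0,\tau^1)$ are meager in $O^2$. The space $O$ is a nonempty Polish space without isolated points, and $O\setminus W_\tau$ is meager. Mycielski's theorem gives $P\subseteq O\cap W_\tau$ with $|P|=\mathfrak c$ such that $(h,h')\notin E(\tau^0,\tau^1)$ for all distinct $h,h'\in P$ and all $\tau^0,\tau^1$. For $h\in P$ choose $\tau^h$ extending $\tau$ along $h$ and $(g^h_s)_{s\in L^F}$ by (6). By (9), all $g^h_s\in A\setminus A_0$. If $(g^h_s)_s=(g^{h'}_s)_s$ with $h\ne h'$, then $(h,h')\in E(\tau^h,\tau^{h'})$, a contradiction. So $h\mapsto(g^h_s)_s$ is an injection of $P$ into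 $A^{L^F}$. As $A$ is infinite and $L^F$ finite and nonempty, $\mathfrak c\le|A|^{|L^F|}=|A|<\mathfrak c$, a contradiction.

**Step 2: $E(\tau^0,\tau^1)\subseteq E^*(\tau^0,\tau^1)$.** The purpose is to pass from $E$ to a Borel set. Let $(h_0,h_1)\in E(\tau^0,\tau^1)$ be witnessed by $(g_s)$ and write $m=m_{\tau^0\tau^1}(h_0,h_1)$. Since the domains of $\tau^0\cdot h_0$ and $\tau^1\cdot h_1$ miss $F$, we have $g_s\subseteq m\cup s$ for all $s\in L^F$. Suppose $m\parallel f$ with $f\in A_0$. A common extension can be enlarged on the finite set $F$ to some $q\in S$ with $F\subseteq\operatorname{dom} q$. Let $s=q\restriction F$. Then $q\supseteq m\cup s\supseteq g_s$ and $q\supseteq f$, so $f=g_s\notin A_0$ by (1), a contradiction.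

**Step 3: localizing.** The purpose is to find the box. Fix $\tau^0,\tau^1$ with $E(\tau^0,\tau^1)$ nonmeager. The sets $V_i=\{h\in O:\tau^i\text{ extends }\tau\text{ along }h\}$ are open. The Borel set $E^*(\tau^0,\tau^1)\cap(V_0\times V_1)$ contains $E(\tau^0,\tau^1)$, so it is nonmeager. Hence it is comeager in some nonempty open subset of $V_0\times V_1$, and therefore in some box $U_0\times U_1$ with $U_i\subseteq V_i$ basic open. $\square$

Step 1 is the only place, beyond Corollary 2, where $|A|<\mathfrak c$ is used. In the example of Section 4 it fails. There, if $g_s\in A\setminus A_0$, say $g_s=h_w$, and $h_w\subseteq\tau^0\cdot h_z\cup s$, then $h_w\restriction[j,\infty)\subseteq h_z$ for some $j$, which forces $w=z$. So all pairs in $E(\tau^0,\tau^1)$ lie on the diagonal, which is closed with empty interior.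

## 8. One generic condition $h$

All further work is done with a single $h\in Z$. The purpose of this section is to choose it so that Lemma 4 is available at $h$ whenever $h\in W_\tau$.

For each modifier $\tau$ let $O_\tau$ be the union of all basic open sets in which $W_\tau$ is comeager. Then $W_\tau$ is comeager in $O_\tau$, and $W_\tau\setminus O_\tau$ is meager: by (7), $W_\tau\mathbin\triangle G$ is meager for some open $G$; $W_\tau$ is comeager in every basic open subset of $G$, so $G\subseteq O_\tau$ and $W_\tau\setminus O_\tau\subseteq W_\tau\setminus G$.

Let $D_\tau\subseteq O_\tau$ be the union of all basic open $U_0\subseteq O_\tau$ for which there are $\tau^0,\tau^1$ and a basic open $U_1$ such that $\tau^i$ extends $\tau$ along every element of $U_i$ $(i=0,1)$ and $E^*(\tau^0,\tau^1)$ is comeager in $U_0\times U_1$. Lemma 4, applied to arbitrary nonempty open $O\subseteq O_\tau$, shows that $D_\tau$ is dense in $O_\tau$. As $D_\tau$ is open, $O_\tau\setminus D_\tau$ is nowhere dense.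

There are countably many modifiers and basic open sets. So by the Baire category theorem and the Kuratowski–Ulam theorem we can fix $h\in Z$ such that

* (a) $h\notin W_\tau\setminus O_\tau$ and $h\notin O_\tau\setminus D_\tau$ for every modifier $\tau$;
* (b) whenever $E^*(\tau^0,\tau^1)$ is comeager in $U_0\times U_1$ ($U_i$ basic open) and $h\in U_0$, the set $\{h_1\in U_1:(h,h_1)\in E^*(\tau^0,\tau^1)\}$ is comeager in $U_1$;
* (c) $h\in W_{\tau_\emptyset}$, which is possible by (10).

## 9. Erasing a point of a capturer

**Lemma 5.** Let $\tau=(n,F,t)$ with $h\in B_\tau$, witnessed by $(g_s)_{s\in L^F}$, and let $s_0\in L^F$. There are $p\ge n$ and $\tau'=(n',F\cup\{p\},t')$ with $n'>p$ such that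
$$p\in\operatorname{dom}(g_{s_0})\cap\operatorname{dom}(h)\ \text{ and }\ g_{s_0}(p)=h(p);\tag{11}$$
$$t'\supseteq t\ \text{ and }\ t'(i)=h(i)\ \text{ for } i\in(\operatorname{dom} h\cap[n,n'))\setminus\{p\};\tag{12}$$
$$h\in B_{\tau'}.\tag{13}$$

So a point of $g_{s_0}$ has been erased, and still no small member of $A$ has appeared: this is what the first attempt could not guarantee.

*Proof.* **Step 1: a partner for $h$.** The purpose is to find $h_1$ whose meet with $h$ is incompatible with $A_0$ and which does not contain a tail of $g_{s_0}$. By (8), $h\in W_\tau$. By (a), $h\in O_\tau$, and then $h\in D_\tau$. So there are $\tau^0=(n^0,F,t^0)$, $\tau^1=(n^1,F,t^1)$, $U_0\ni h$ and $U_1$ as in the definition of $D_\tau$. By (b), comeagerly many $h_1\in U_1$ satisfy $(h,h_1)\in E^*(\tau^0,\tau^1)$. Since $g_{s_0}\notin A_0$, (5) says that comeagerly many $h_1$ satisfy $g_{s_0}\restriction[j,\infty)\not\subseteq h_1$ for all $j$. Choose $h_1\in U_1$ with both properties, and let $m=m_{\tau^0\tau^1}(h,h_1)$. Then $m\perp f$ for all $f\in A_0$.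

**Step 2: the point $p$.** The purpose is to find a point of $g_{s_0}$ at which the meet is undefined. Choose $p\ge\max(n^0,n^1)$ in $\operatorname{dom} g_{s_0}$ such that $h_1(p)$ is undefined or different from $g_{s_0}(p)$. We have $g_{s_0}\subseteq\tau\cdot h\cup s_0$, $F\subseteq n$ and $p\ge n^0\ge n$, so $h(p)$ is defined and equals $g_{s_0}(p)$. This is (11). Since $p\ge n^0,n^1$, we have $(\tau^0\cdot h)(p)=h(p)=g_{s_0}(p)$, while $(\tau^1\cdot h_1)(p)$, if defined, equals $h_1(p)\ne g_{s_0}(p)$. Hence $p\notin\operatorname{dom} m$, and therefore
$$k:=(\tau^0\cdot h)\restriction(\omega\setminus\{p\})\supseteq m .$$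

**Step 3: new capturers.** The purpose is to define $\tau'$. Let $F'=F\cup\{p\}$; then $F'\cap\operatorname{dom} k=\emptyset$. By Lemma 3 there are a finite $r$ with $\operatorname{dom} r\cap(\operatorname{dom} k\cup F')=\emptyset$ and $g'_u\in A$ with $g'_u\subseteq k\cup r\cup u$ for $u\in L^{F'}$. If some $g'_u$ were equal to some $f\in A_0$, then $k\cup r\cup u\in S$ would be a common extension of $m$ and $f$, contradicting $m\perp f$. So all $g'_u\in A\setminus A_0$. Choose $n'>p$ with $n'\ge n^0$ and $\operatorname{dom} r\subseteq n'$, and choose $t'\in L^{n'\setminus F'}$ extending $(k\cup r)\restriction n'$. Put $\tau'=(n',F',t')$. Since $k=h$ on $[n',\infty)$, we have $\tau'\cdot h\supseteq k\cup r$. So $(g'_u)$ witnesses $h\in B_{\tau'}$, which is (13).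

Finally, $\tau^0$ extends $\tau$ along $h$, so $\tau^0\cdot h\supseteq t\cup h\restriction[n,\infty)$. As $p\ge n$, removing $p$ and restricting to $n'$ gives (12). $\square$

## 10. Fusion to an uncaptured condition

We construct modifiers $\tau_k=(n_k,F_k,t_k)$ with $h\in B_{\tau_k}$, witnessed by $g^k_s\in A\setminus A_0$ $(s\in L^{F_k})$, and points $p_k$ such that
$$F_{k+1}=F_k\cup\{p_k\},\quad n_k\le p_k<n_{k+1},\quad t_{k+1}\supseteq t_k,\quad t_{k+1}=h\text{ on }(\operatorname{dom} h\cap[n_k,n_{k+1}))\setminus\{p_k\}.\tag{14}$$
Even stages reserve a place where $h$ is undefined, so that certain unions remain conditions. Odd stages erase a point of a capturer.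

**Step 1: the start.** The purpose is to get into some $B_{\tau_0}$. By (c), together with (6) and (9) for $\tau_\emptyset$, there is $\tau_0=(n_0,\emptyset,t_0)$ extending $\tau_\emptyset$ along $h$ with $h\in B_{\tau_0}$. So $F_0=\emptyset$.

**Step 2: even $k$.** The purpose is to put a point outside $\operatorname{dom} h$ into $F_{k+1}$ without changing anything else. Let
$$p_k=\min([n_k,\infty)\setminus\operatorname{dom} h),\qquad n_{k+1}=p_k+1,\qquad t_{k+1}=t_k\cup h\restriction[n_k,p_k).$$
Then $t_{k+1}\in L^{n_{k+1}\setminus F_{k+1}}$ and (14) holds. Since $p_k\notin\operatorname{dom} h$, we have $\tau_{k+1}\cdot h=\tau_k\cdot h$. For $u\in L^{F_{k+1}}$,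
$$\tau_{k+1}\cdot h\cup u\supseteq\tau_k\cdot h\cup u\restriction F_k\supseteq g^k_{u\restriction F_k}.$$
So $h\in B_{\tau_{k+1}}$ with $g^{k+1}_u=g^k_{u\restriction F_k}$.

**Step 3: odd $k$.** The purpose is to erase a point of $g^k_{s_k}$ for a prescribed $s_k\in L^{F_k}$. Apply Lemma 5 to $\tau_k$ and $s_k$; this gives $p_k$ and $\tau_{k+1}$, and (14) follows from (12). The $s_k$ are chosen by bookkeeping so that for every $j$ and $v\in L^{F_j}$ there is an odd $k\ge j$ with $s_k\supseteq v$. (There are countably many such $v$; let each be named at some odd stage $k\ge j$, and take for $s_k$ any extension in $L^{F_k}$.)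

**Step 4: the limit.** The purpose is to define the condition we want. Let $M=\bigcup_kt_k$ and $I=\{p_k:k<\omega\}$. The $t_k$ increase, $\operatorname{dom} t_k=n_k\setminus F_k$, and $F_k=I\cap n_k$ because $p_l\ge n_k$ for $l\ge k$. So $\operatorname{dom} M=\omega\setminus I$. As $I$ is infinite, $M\in S$.

**Step 5: the capturers of the stages remain compatible with $M$.** Lemma 5 shrinks conditions by erasing, so $g^k_u$ need not be contained in a finite enlargement of $M$. The purpose of this step is to show that still, for $u\in L^{F_k}$,
$$M\cup u\parallel g^k_u.\tag{15}$$
Let $q=M\cup u\cup h\restriction[n_k,\infty)$. For $l\ge k$ we have $I\cap[n_l,n_{l+1})=\{p_l\}$, and by (14) $M$ agrees with $h$ on $(\operatorname{dom} h\cap[n_l,n_{l+1}))\setminus\{p_l\}$; at $p_l$, $M$ is undefined. So $M$ and $h\restriction[n_k,\infty)$ agree where both are defined. The domain $F_k\subseteq n_k$ of $u$ is disjoint from $\operatorname{dom} M$ and from $[n_k,\infty)$. So $q$ is a function. If $l\ge k$ is even, then $p_l\notin\operatorname{dom} M$, $p_l\notin\operatorname{dom} h$ by Step 2, and $p_l\ge n_k$, so $p_l\notin F_k$; thus $p_l\notin\operatorname{dom} q$. Hence $q\in S$.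 Finally $q\supseteq t_k\cup h\restriction[n_k,\infty)\cup u=\tau_k\cdot h\cup u\supseteq g^k_u$.

**Step 6: $M$ is uncaptured.** The purpose is to play two stages against each other. Suppose $g\in A$, $r$ is finite, $\operatorname{dom} r\cap\operatorname{dom} M=\emptyset$ and $g\subseteq M\cup r$. Then $\operatorname{dom} r\subseteq I$, and enlarging $r$ we may assume $\operatorname{dom} r=F_k$ for some $k$. For every $l\ge k$ and every $u\in L^{F_l}$ with $u\supseteq r$ we have $M\cup u\supseteq g$. By (15) a common extension of $M\cup u$ and $g^l_u$ extends $g$ and $g^l_u$, so by (1)
$$g=g^l_u\qquad(l\ge k,\ u\in L^{F_l},\ u\supseteq r).\tag{16}$$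
Choose an odd $l\ge k$ with $s_l\supseteq r$. By (16), $g=g^l_{s_l}$. By (11), $p_l\in\operatorname{dom} g\cap\operatorname{dom} h$ and $g(p_l)=h(p_l)$. Now choose $c\in L_{p_l}$ with $c\ne h(p_l)$ and let $u=s_l\cup\{(p_l,c)\}$. Then $u\in L^{F_{l+1}}$ and $u\supseteq r$, so by (16) again
$$g=g^{l+1}_u\subseteq\tau_{l+1}\cdot h\cup u .$$
Since $p_l\in F_{l+1}$, we have $p_l\notin\operatorname{dom}(\tau_{l+1}\cdot h)$, so $g(p_l)=u(p_l)=c\ne h(p_l)$, a contradiction.

**Step 7: conclusion.** So $M\in S$ is uncaptured, and Corollary 2 gives $|A|=\mathfrak c$, contradicting the standing assumption $|A|<\mathfrak c$. Since $|A|\le|S|=\mathfrak c$ always holds, every uncountable maximal antichain of $S_L$ has size $\mathfrak c$. This proves Theorem A. In particular, as uncountable maximal antichains of $S_i$ exist by Section 2, $\mathfrak a(S_i)=\mathfrak c$ in ZFC. $\blacksquare$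

## 11. The local dichotomy and the exact spectrum

**Theorem B.** Let $L_n$ be finite with $|L_n|\ge2$.

1. (Local dichotomy.) If $A$ is an antichain of $S_L$ that is predense below $h\in S_L$ (every $k\le h$ is compatible with some $g\in A$), then $|\{g\in A:g\parallel h\}|$ is either $\le\aleph_0$ or $\mathfrak c$.
2. No antichain $A$ with $\aleph_1\le|A|<\mathfrak c$ is maximal, and all maximal antichains extending it have size $\mathfrak c$. Hence if $V\subseteq W$ are models of ZFC and $A\in V$ is a maximal antichain of $S_L^V$ with $W\models\aleph_1\le|A|<\mathfrak c$, then $A$ is not maximal in $S_L^W$.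
3. (Exact spectrum for Silver forcing.) $\{|A|:A\text{ a maximal antichain of }S_i\}=\{1,2,3,\dots\}\cup\{\aleph_0,\mathfrak c\}$.

*Proof.* For part 1, we saw in Section 3 ("Passing below a condition") that $\{g\cup h:g\in A,\ g\parallel h\}$ is a maximal antichain below $h$, injectively indexed by $\{g\in A:g\parallel h\}$, and that the order below $h$ is isomorphic to some $S_{L'}$ of the same kind. Apply Theorem A to $S_{L'}$.

For part 2, the first sentence is immediate from Theorem A, since a maximal antichain extending $A$ is uncountable. For the second, apply the first in $W$. The set $A$ is still an antichain of $S_L^W$ there, because having co-infinite domain and being incompatible are absolute: $f\perp g$ means that $f\cup g$ is not a function or has cofinite domain.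

For part 3, the sizes $n\ge1$, $\aleph_0$ and $\mathfrak c$ were realized in Section 2. The empty antichain is not maximal, and by Theorem A no other values occur. $\square$
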